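# A surface singularity glued from two charts, and its Auslander module

Throughout, $k$ is an algebraically closed field of characteristic $0$.

## 1. Two formal charts along a curve

These notes turn on one ring. Take a projective curve $C$, cover it by two affine pieces $C^\circ$ and $V$ with overlap $W$, and thicken each piece formally in one direction. The functions on each thickened piece form a power series ring, $A_1$ over $\mathcal O(C^\circ)$ and $A_2$ over $\mathcal O(V)$. Put both inside one power series ring $B$ over $\mathcal O(W)$. The ring of interest is the intersection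
$$R=A_1\cap A_2\subset B,$$
the functions on both charts that agree on the overlap. All the freedom lies in how $A_1$ and $A_2$ sit in $B$.

**The curve.** Fix $r\ge 2$ and put $\mu=3r+1\ge 7$. Let $C$ be the smooth projective model of $v^3=u^\mu-1$. The polynomial $u^\mu-1$ has simple roots, so it is not a cube in $k(u)$ and the equation is irreducible. The affine curve is smooth, since $3v^2$ and $\mu u^{\mu-1}$ vanish together only at $u=v=0$, which is not on it. At a place over $u=\infty$ with ramification index $e\le 3$ we have $v(u)=-e$ and $3\,v(v)=-\mu e$; since $3\nmid\mu$, this forces $e=3$. So there is exactly one point $p$ at infinity, and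
$$v_p(u)=-3,\qquad v_p(v)=-\mu .$$
Put $C^\circ=C\setminus p$. Being normal, $k[u,v]$ is the integral closure of $k[u]$ in $k(C)$, so $\mathcal O(C^\circ)=k[u,v]$. It has the $k$-basis $u^iv^j$ ($i\ge 0$, $0\le j\le 2$), whose pole orders $3i+\mu j$ at $p$ are pairwise distinct because $j$ is determined modulo $3$. Hence the pole orders at $p$ of nonzero elements of $\mathcal O(C^\circ)$ form the semigroup $H=\langle 3,\mu\rangle$. As $\mu\equiv 1$ mod $3$, the elements of $H$ congruent to $2$ mod $3$ are at least $2\mu\ge 14$. In particular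
$$5\notin H,\qquad 8\notin H .$$
From $3v^2dv=\mu u^{\mu-1}du$ we get $\frac{du}{v^2}=\frac{3\,dv}{\mu u^{\mu-1}}$, a generator of $\Omega_{C^\circ}$. Its order at $p$ is $-4+2\mu=6r-2$. So $2g-2=6r-2$ and $C$ has genus $g=3r$.

The function $y=u^r/v$ has order $-3r+\mu=1$ at $p$, so it is a uniformizer there, and
$$y^{-3}=\frac{v^3}{u^{3r}}=u-u^{-3r}. \tag{1}$$
Let $V=C\setminus\{u=0\text{ or }v=0\text{ or }u^\mu=-3r\}$, an affine curve containing $p$, and $W=V\setminus p=V\cap C^\circ$. Then $y,u^{-1}\in\mathcal O(V)$, and $y$ vanishes on $V$ only at $p$, simply. So $y\in\mathcal O(W)^\times$. Differentiating (1) gives $-3y^{-4}dy=(1+3ru^{-\mu})\,du$. On $W$ the factor $1+3ru^{-\mu}$ and the function $v$ have no zeros, so $dy$ generates $\Omega_W$. At $p$ it generates because $y$ is a uniformizer. Hence $dy$ generates $\Omega_V$. Write $'=\frac{d}{dy}$, a derivation of $\mathcal O(V)$ and of $\mathcal O(W)$, and $\partial_Y=\frac1{2y}\frac{d}{dy}$, a derivation of $\mathcal O(W)$ with $\partial_Y(y^2)=1$. Put $B=\mathcal O(W)[[X]]$.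

**The untwisted gluing.** The simplest choice is $A_2^0=\mathcal O(V)[[X]]$, $x_0=-2yX$, $A_1^0=\mathcal O(C^\circ)[[x_0]]$. A series $\sum F_nx_0^n$ with $F_n\in\mathcal O(C^\circ)$ has $X^n$-coefficient $(-2y)^nF_n$. It lies in $A_2^0$ exactly when each $F_n$ has pole order at most $n$ at $p$. So $R^0=A_1^0\cap A_2^0=\prod_n H^0(C,\mathcal O(np))\,x_0^n$. This is the completion of
$$S=\bigoplus_{n\ge0} H^0(C,\mathcal O(np))\,T^n=k[T,\,uT^3,\,vT^\mu]. \tag{2}$$
The last equality holds because $H^0(C,\mathcal O(np))$ is spanned by the $u^iv^j$ ($j\le 2$) with $3i+\mu j\le n$, and $u^iv^jT^n=(uT^3)^i(vT^\mu)^jT^{n-3i-\mu j}$. With $a,b,c$ for the three generators, $c^3=b^\mu-a^{3\mu}$, and the monomials $a^ib^jc^l$ with $l\le 2$ go to linearly independent elements. So $S=k[a,b,c]/(c^3-b^\mu+a^{3\mu})$: the untwisted ring is a graded hypersurface. We now twist it in two ways.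

**First twist: a shear of the second chart.** Let
$$\sigma=\exp(-X\partial_Y):\mathcal O(W)\to B,\qquad \sigma(\varphi)=\sum_{n\ge0}\frac{(-X)^n}{n!}\,\partial_Y^n\varphi .$$
By the Leibniz rule $\sigma$ is a ring homomorphism. It satisfies $\sigma(\varphi)\equiv\varphi$ mod $X$, commutes with $\partial_Y$ (acting on coefficients), and $\partial_X\sigma(\varphi)=-\sigma(\partial_Y\varphi)$. Put $s=\sigma(y)$. Since $\partial_Y(y^2)=1$, we have
$$s^2=\sigma(y^2)=y^2-X .$$
So $\sigma$ is the substitution of $\sqrt{y^2-X}$ for $y$. Extended $X$-linearly, $\sigma$ is the identity on leading coefficients, hence an automorphism of $B$: each element of $B$ is uniquely $\sum\sigma(\varphi_n)X^n$ with $\varphi_n\in\mathcal O(W)$. Define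
$$A_2=\Big\{\sum_{n\ge0}\sigma(q_n)X^n:\ q_n\in\mathcal O(V)\Big\}\cong\mathcal O(V)[[X]].$$

**Second twist: a new transverse coordinate on the first chart.** Put
$$\rho=-\tfrac u4\in\mathcal O(C^\circ),\quad w_1=\tfrac12\,yu^{-3r}\in\mathcal O(V),\quad w=1+\sigma(w_1)X,\quad \psi=y^{-5}+y^3\in\mathcal O(W).$$
By (1), $\rho=-\frac1{4y^3}-\frac{w_1}{2y}$. Since $\frac1s=\sigma\big(\frac1y\big)=\frac1y+\frac{X}{2y^3}+\cdots$, the first two coefficients of $-\frac{w}{2s}$ are $-\frac1{2y}$ and $-\frac{1}{4y^3}-\frac{w_1}{2y}=\rho$. So there are $T_n\in\mathcal O(W)$, $n\ge1$, with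
$$-\frac{w}{2s}=-\frac1{2y}+\rho X+\sum_{n\ge1}nT_nX^{n+1}. \tag{3}$$
Let $\ell\in XB$ be the unique solution of
$$\ell=2yX\Big(\psi-\sum_{n\ge1}T_nX^n\Big)+2y\rho X\ell+\big(e^{-\ell}-1+\ell\big).$$
It exists and is unique because the right side is an $X$-adic contraction of $XB$: if $\ell\equiv\tilde\ell$ mod $X^n$, the two right sides agree mod $X^{n+1}$. Clearly $\ell\equiv 2y\psi X$ mod $X^2$. Put
$$x=-2yXe^{\ell}\in XB^\times,\qquad A_1=\mathcal O(C^\circ)[[x]]\subset B .$$
As $-\frac1x=\frac{e^{-\ell}}{2yX}$, dividing the equation for $\ell$ by $2yX$ shows that it is equivalent to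
$$-\frac1x-\frac1{2yX}+\rho\ell=-\psi+\sum_{n\ge1}T_nX^n. \tag{4}$$

**Definition.** $R:=A_1\cap A_2\subset B$, and $F^n:=R\cap X^nB$ for $n\ge 0$.

Note that $B=\mathcal O(W)[[x]]$. Comparing leading coefficients gives
$$A_1\cap X^nB=x^nA_1,\qquad A_2\cap X^nB=X^nA_2,$$
and the same for $A_1[1/x]$ and $A_2[1/X]$ with $n\in\mathbb Z$ (inside $B[1/X]=B[1/x]$).

**What it is for.** A graded ring carries an Euler derivation, which multiplies a homogeneous element by its degree. The ring $R$ is built so that every $k$-derivation of $R$ strictly raises the order $n$ in $F^n$, while one of them still does, on a larger module of differentials, what an Euler derivation does. We now say precisely which conjecture this decides.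

## 2. The Auslander module and the module of Zariski differentials

In this section and in Sections 3 to 5, $R$ is a general ring: a complete two-dimensional normal local analytic $k$-algebra with residue field $k$. That is, $R$ is an integrally closed local domain of dimension $2$ of the form $k[[z_1,\dots,z_N]]/I$. Let $m$ be the maximal ideal, $\omega_R$ the dualizing module, $U=\operatorname{Spec}R\setminus\{m\}$, and $M^*=\operatorname{Hom}_R(M,R)$.

**Differentials.** $D=D_k(R)=\bigoplus_i R\,dz_i\big/(df:f\in I)$ is the (universally finite) module of Kähler differentials. For $k[[a,b]]$ it is free on $da,db$. If $M$ is finitely generated and $\delta:R\to M$ is a $k$-derivation, then $\delta(m^{n+1})\subseteq m^nM$. So $\delta$ is continuous and, $M$ being separated, satisfies the chain rule for power series; hence it factors uniquely through $d:R\to D$. In particular $\operatorname{Der}_k(R)=D^*$. The bidual $D^{**}$ is the module of **Zariski differentials**.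

**Reflexive modules.** A finitely generated $M$ is reflexive if $M\to M^{**}$ is an isomorphism. Over our $R$ we use these textbook facts. Nonzero reflexive modules are those of depth $2$. They are determined by their restriction to $U$. A reflexive submodule of $\operatorname{Frac}R$ is the intersection of its localizations at the height one primes. The kernel of a map from a reflexive module to a torsion-free one is reflexive. Example of a nonreflexive module: $\operatorname{Hom}(k,R)=\operatorname{Ext}^1(k,R)=0$ gives $m^*=R$, so $m^{**}=R\ne m$.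

**The Auslander module.** Since $\operatorname{Ext}^2_R(k,\omega_R)\cong k$, all exact sequences
$$0\to\omega_R\to A\to R\to k\to 0$$
that represent nonzero classes are isomorphic. For $R$ nonregular, the middle term $A$, which is reflexive, is the **Auslander module** of $R$. The image of $A\to R$ is $m$.

**A worked example.** Let $R=k[[x,y,z]]/(y^2-xz)$, realized as the even power series in $T=k[[a,b]]$ by $x=a^2$, $y=ab$, $z=b^2$. Let $T_-$ be the module of odd power series and $M=T_-\,da\oplus T_-\,db$. It is reflexive, being a direct summand of $T^2$ over $R$. Map $D\to M$ by $dx\mapsto 2a\,da$, $dy\mapsto a\,db+b\,da$, $dz\mapsto 2b\,db$. After inverting $x$, we have $T_-[1/x]=aR[1/x]$, so $M[1/x]$ is free on $a\,da$, $a\,db$. The images of $dx,dy$ are $2(a\,da)$ and $a\,db+\frac yx(a\,da)$, again a basis. Since $z=y^2/x$, the module $D[1/x]$ is generated by $dx,dy$, so the map is an isomorphism there. By symmetry it is an isomorphism after inverting $z$. As $\{x\ne0\}\cup\{z\neq 0\}=U$, we get $D^{**}=M$. Contraction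 with $a\partial_a+b\partial_b$ sends $(f,g)\in M$ to $af+bg$. Its image is all even series without constant term, that is, $m$. Its kernel is $\{(bh,-ah):h\in R\}\cong R\cong\omega_R$ (a hypersurface). So we have an exact sequence $0\to\omega_R\to D^{**}\to R\to k\to0$; its class is nonzero (Lemma 3 below), and hence $A\cong D^{**}$.

**Graded.** $R$ is graded if it is isomorphic, as a $k$-algebra, to the completion at the irrelevant ideal of a positively graded finitely generated $k$-algebra $\bigoplus_{i\ge0}S_i$ with $S_0=k$. The ring just treated and the ring $R^0$ of Section 1 are graded.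

The problem, posed in "Almost Split Sequences" (http://www.ams.org/journals/tran/1990-319-01/S0002-9947-1990-0955490-0/S0002-9947-1990-0955490-0.pdf), is whether the isomorphism $A\cong D^{**}$ detects gradedness.

**Conjecture.** Let $R$ be a nonregular ring as above. Then $A\cong D_k(R)^{**}$ as $R$-modules if and only if $R$ is graded.

The conjecture is false: "if" holds, "only if" does not.

**Theorem A.** Let $k$ be algebraically closed of characteristic $0$ and let $r\ge2$. The ring $R$ constructed in Section 1 is a complete two-dimensional normal nonregular local analytic $k$-algebra with residue field $k$ such that $A\cong D_k(R)^{**}$, but $R$ is not graded. Moreover $R$ has a filtration by ideals $m=F^1\supseteq F^2\supseteq\cdots$ with $\bigcap F^n=0$ and $\delta(F^n)\subseteq F^{n+1}$ for every $\delta\in\operatorname{Der}_k(R)$ and all $n\ge1$.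

**Theorem B.** For all complete two-dimensional normal nonregular local analytic $k$-algebras $R$ with residue field $k$: (1) $A\cong D_k(R)^{**}$ if and only if some $\theta\in\operatorname{Der}_k(R)$ satisfies $\theta^{**}(D_k(R)^{**})=m$, where $\theta^{**}:D_k(R)^{**}\to R$ is the extension of $\theta\in D_k(R)^*=\operatorname{Der}_k(R)$. (2) If $R$ is graded, then $A\cong D_k(R)^{**}$.

## 3. A derivation criterion for $A\cong D^{**}$

The sequence that defines $A$ has three visible features: rank $2$ in the middle, kernel $\omega_R$, image $m$ in $R$. The next two lemmas give the first two features to $D^{**}$ for free, so only the third remains as a condition.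

**Lemma 1.** $D|_U$ is locally free of rank $2$.

*Proof.* **Generic rank.** Let $E=k[[a,b]]\subset R$ be a Noether normalization. Let $z\in R$ have minimal polynomial $\pi$ over $\operatorname{Frac}E$; its coefficients lie in $E$ because $E$ is normal. From $d(\pi(z))=0$ we get $\pi'(z)\,dz\in R\,da+R\,db$ with $\pi'(z)\ne0$. So $da,db$ span $D\otimes\operatorname{Frac}R$. They are independent: $\partial_a,\partial_b$ extend to the finite separable extension $\operatorname{Frac}R=R\otimes_E\operatorname{Frac}E$, and since $R$ is finite over $E$, suitable multiples $h\partial_a,h\partial_b$ with $0\ne h\in E$ map $R$ to $R$, hence lie in $D^*$.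

**Height one primes.** Let $q$ have height $1$ and let $\kappa=\kappa(q)$. Then $D_k(R/q)=D/(qD+R\,dq)$. As $R/q$ is finite over some $k[[c]]$, the spanning argument above gives $\dim_\kappa D_k(R/q)\otimes\kappa\le1$. The map $q/q^2\to D/qD$, $f\mapsto df$, is $R$-linear, and $qR_q/q^2R_q$ has dimension $1$ since $R_q$ is a DVR. So $\dim_\kappa D\otimes\kappa\le 2$. Thus $D_q$ is a quotient of $R_q^2$ of rank $2$. The kernel of $R_q^2\to D_q$ is torsion-free of rank $0$, hence zero, and $D_q$ is free. $\square$

**Lemma 2.** $\omega_R\cong(\bigwedge^2D)^{**}$.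

*Proof.* **Two fractional ideals.** With $E$ as before, $\omega_R\cong\operatorname{Hom}_E(R,E)$, and the nondegenerate trace form identifies this with $\mathfrak c=\{c\in\operatorname{Frac}R:\operatorname{Tr}(cR)\subseteq E\}$, a reflexive $R$-module. Write $(\bigwedge^2D)^{**}=N\,da\wedge db$ with $N\subset\operatorname{Frac}R$ reflexive. It suffices to show $N_q=\mathfrak c_q$ for each height one prime $q$. Let $\mathfrak p=q\cap E$.

**Computing $N_q$.** A $k$-derivation of $R$ into a finitely generated module kills $E$ iff it kills $a$ and $b$. So $\Omega_{R/E}=D/(R\,da+R\,db)$, and $\Omega_{R_q/E_{\mathfrak p}}=D_q/(da,db)$. If $e_1,e_2$ is a basis of $D_q$ and $da\wedge db=\Delta\,e_1\wedge e_2$, then $N_q=\Delta^{-1}R_q$, and $\Delta R_q=\operatorname{Fitt}_0(\Omega_{R_q/E_{\mathfrak p}})$ because $\Delta$ is the determinant of a presentation.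

**Computing $\mathfrak c_q$.** Let $\hat E$ be the completion of the DVR $E_{\mathfrak p}$. Then $R\otimes_E\hat E=\prod_{q'\mid\mathfrak p}\hat R_{q'}$, the trace form decomposes accordingly, and $\mathfrak c\hat R_q$ is the trace dual of $\hat R_q$ over $\hat E$. I claim $\hat R_q=\hat E[t]$ for some $t$. The residue extension is separable. Let $t$ lift a primitive element of it, and let $h\in\hat E[\xi]$ be a monic lift of the minimal polynomial of that element. Then $h(t)$ lies in the maximal ideal and $h'(t)$ is a unit. If $h(t)$ is not a uniformizer, replace $t$ by $t+\pi$ with $\pi$ a uniformizer: $h(t+\pi)\equiv h(t)+\pi h'(t)$ mod $\pi^2$ is then a uniformizer. Now the products $t^ih(t)^j$, with $i$ below the residue degree and $j$ below the ramification index, generate $\hat R_q$ modulo $\mathfrak p$, hence generate it over $\hat E$ by Nakayama. So $\hat R_q=\hat E[\xi]/(g)$ with $g$ the minimal polynomial of $t$. Euler's formula says that the trace dual is $g'(t)^{-1}\hat R_q$. Also $\Omega_{\hat R_q/\hat E}=\hat R_q/(g'(t))$,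 and this is the completion of the finitely generated module $\Omega_{R_q/E_{\mathfrak p}}$. Hence $\mathfrak c_q=\operatorname{Fitt}_0(\Omega_{R_q/E_{\mathfrak p}})^{-1}=N_q$. $\square$

**Lemma 3 (Theorem B(1)).** $A\cong D^{**}$ if and only if some $\theta\in D^*$ satisfies $\theta^{**}(D^{**})=m$.

*Proof.* **Only if.** Compose $D^{**}\cong A$ with $A\to R$; the image is $m$. Let $\theta$ be the restriction of this composite to $D$. The composite and $\theta^{**}$ agree on the image of $D$. By Lemma 1 the map $D\to D^{**}$ is an isomorphism on $U$, so its cokernel is $m$-power torsion. As $R$ is torsion-free, the two maps agree.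

**If.** Let $K=\ker\theta^{**}$, a reflexive module. On $U$ the sequence $0\to K\to D^{**}\to\mathcal O_U\to0$ is an exact sequence of vector bundles, so $K|_U\cong\bigwedge^2D|_U$. Reflexive modules are determined on $U$, so $K\cong(\bigwedge^2D)^{**}\cong\omega_R$. We obtain an exact sequence $0\to\omega_R\to D^{**}\to R\to k\to0$. Since $\operatorname{Ext}^i_R(R,\omega_R)=0$ for $i>0$, we have $\operatorname{Ext}^1(m,\omega_R)\cong\operatorname{Ext}^2(k,\omega_R)$, and this takes the class of $0\to\omega_R\to D^{**}\to m\to0$ to the class of the four-term sequence. If it were $0$, then $D^{**}\cong\omega_R\oplus m$ and $m$ would be reflexive, but $m^{**}=R\neq m$. So the class is nonzero and $D^{**}\cong A$. $\square$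

## 4. Euler derivations, and a gap between $D$ and $D^{**}$

**By hand.** For $k[[a,b]]$ (regular, so outside the conjecture, but a test of the criterion), $\theta=a\partial_a+b\partial_b$ sends $f\,da+g\,db$ to $af+bg$, with image $(a,b)$. For $y^2=xz$ we found $\theta=a\partial_a+b\partial_b$ in Section 2. Both are Euler derivations, and in both cases $\theta(m)$ alone already generates $m$: for $y^2=xz$, $\theta$ doubles $x,y,z$.

**The natural attempt at "only if".** Given $A\cong D^{**}$, Lemma 3 supplies $\theta$ with $\theta^{**}(D^{**})=m$, and one hopes that $\theta$ resembles an Euler derivation. Suppose $R\,\theta(m)=m$. Then $\theta(m^2)\subseteq m\,\theta(m)\subseteq m^2$, so $\theta$ acts on $m/m^2$; and $m=R\,\theta(m)\subseteq\theta(m)+m^2$, so this action is surjective, hence bijective. Then $\theta$ has a nonzero eigenvalue on $m/m^2$, from which one would try to build a grading.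

**Where it stops.** The criterion gives $\theta^{**}(D^{**})=m$, not $R\,\theta(m)=m$. An element of $D^{**}$ is a form on $U$ and need not be a combination of the $dz_i$, so its contraction with $\theta$ can lie in $m$ without lying in $R\,\theta(m)$. For the ring of Section 1 this really occurs. Its derivation $\theta$ will satisfy $\theta(F^n)\subseteq F^{n+1}$, and $\theta^{**}(D^{**})=m$. Since $\bigcap F^n=0\ne m=F^1$, there is a largest $n_0$ with $F^{n_0}=m$, and then $R\,\theta(m)\subseteq F^{n_0+1}\subsetneq m$.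

## 5. Graded rings: contraction with the Euler derivation has image $m$

**Proposition 4 (Theorem B(2)).** If $R$ is graded, then $A\cong D^{**}$.

*Proof.* **Setting.** Let $R$ be the completion of $S=\bigoplus_{i\ge0}S_i$, $S_0=k$, at $\mathfrak n=\bigoplus_{i>0}S_i$. If the generators of $S$ have degree at most $d_0$, then $\bigoplus_{i\ge d_0j}S_i\subseteq\mathfrak n^j\subseteq\bigoplus_{i\ge j}S_i$, so $R=\prod S_i$. Hence $S\subset R$ is a domain, of dimension $2$, and $S_{\mathfrak n}$ is normal by faithfully flat descent. Let $\varepsilon$ be the Euler derivation, multiplication by $i$ on $S_i$. By Lemma 3 it suffices to show $\varepsilon^{**}(D^{**})=m$.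

**The image contains $m$.** If $f$ is homogeneous of degree $n>0$, then $\varepsilon(f)=nf$, and such $f$ generate $m$.

**Reduction to degree $0$.** It remains to show that $1$ is not in the image. Let $M=(\Omega_{S/k})^{**}$ (dual over $S$), a finitely generated graded module, with $\deg df=\deg f$. If $S=k[t_1,\dots,t_N]/J$ with $t_i$ homogeneous, then $R=k[[t]]/Jk[[t]]$, and $d(\sum c_jf_j)=\sum c_j\,df_j$ in $\bigoplus R\,dt_i$ for $f_j\in J$. So $D=\Omega_{S/k}\otimes_SR$, and by flatness $D^{**}=M\otimes_SR=\prod_jM_j$. Contraction $i_\varepsilon$ preserves degrees. If $1$ is in the image, there is $\gamma_0\in M_0$ with $i_\varepsilon\gamma_0=1$.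

**The curve.** Let $Z=\operatorname{Proj}S$, an integral projective curve. Its closed points $t$ correspond to the homogeneous primes $q$ of height $1$. As $q\subset\mathfrak n$, $S_q$ is a localization of $S_{\mathfrak n}$, hence a DVR. I claim $\mathcal O_{Z,t}=S_q\cap k(Z)$. Let $a,b$ be homogeneous of the same degree with $a/b\in S_q$. Then $ga\in bS$ for some $g\notin q$. As $a$ and $bS$ are homogeneous, some homogeneous component $g_i\notin q$ of $g$ satisfies $g_ia\in bS$, so $a/b\in\mathcal O_{Z,t}$. The other inclusion is clear. The intersection of a DVR with a subfield is a DVR or a field, and $\mathcal O_{Z,t}$ has dimension $1$, so it is a DVR. Thus $Z$ is smooth. A nonunit of $\mathcal O_{Z,t}$ is a nonunit of $S_q$, so $v_q|_{k(Z)}=e_tv_t$ with $e_t\ge1$.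

**A rational form on $Z$.** Inverting all nonzero homogeneous elements of $S$ gives $k(Z)[T,T^{-1}]$ with $\deg T=d>0$. Its differentials, which are a localization both of $\Omega_{S/k}$ and of $M$, are free on $dz$ (for any $z\in k(Z)\setminus k$) and $dT/T$, both of degree $0$, with $i_\varepsilon dz=0$ and $i_\varepsilon(dT/T)=d$. Choose $0\ne f\in S$ homogeneous of degree $n>0$ and put
$$\eta=\gamma_0-\frac1n\frac{df}{f}.$$
It has degree $0$ and $i_\varepsilon\eta=1-1=0$. So $\eta\in k(Z)\,dz=\Omega_{k(Z)/k}$.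

**Its residues.** Let $t$ correspond to $q$ and let $\pi$ be a uniformizer of $S_q$. Since $\operatorname{char}k=0$, $\Omega_{S_q/k}$ is free of rank $2$ and $d\pi$ is part of a basis. Put $\Omega_{S_q}(\log)=\Omega_{S_q}+S_q\frac{d\pi}\pi$, and let $\operatorname{res}:\Omega_{S_q}(\log)\to\kappa(q)$ be the map with $\frac{d\pi}\pi\mapsto1$ and kernel $\Omega_{S_q}$. If $f=\pi^j\cdot(\text{unit})$ then $\operatorname{res}\frac{df}f=j=v_q(f)$. As $\gamma_0\in M_q=\Omega_{S_q}$, we get $\eta\in\Omega_{S_q}(\log)$ and $\operatorname{res}\eta=-\frac1nv_q(f)$. Now take $z\in k(Z)$ a uniformizer at $t$ and write $\eta=hz\,\frac{dz}z$ with $h\in k(Z)$. Since $\operatorname{res}\frac{dz}z=e_t\ne0$, the element $\frac{dz}z$ of the free module $\Omega_{S_q}(\log)$ is nonzero modulo $\pi$. So $hz\,\frac{dz}z\in\Omega_{S_q}(\log)$ forces $v_q(hz)\ge0$, that is, $hz\in\mathcal O_{Z,t}$. Thus $\eta$ has at most a simple pole at $t$, and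
$$e_t\operatorname{Res}_t\eta=e_t\,(hz)(t)=\operatorname{res}\eta=-\tfrac1n\,v_q(f).$$

**Contradiction.** The residue theorem on $Z$ gives $\sum_t\frac{v_{q_t}(f)}{n\,e_t}=0$. All terms are nonnegative rational numbers, and some term is positive, because the minimal primes of the nonzero homogeneous nonunit $f$ are homogeneous of height $1$. This is impossible in characteristic $0$. So the image is exactly $m$. $\square$

Theorem B is proved. From now on $R$ is the ring of Section 1.

## 6. From $x_0^2\partial_{x_0}$ on the cone to the derivation $\theta$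

We want a ring whose useful derivation raises orders. The first try is to keep the cone $R^0$ and use $\theta_0=x_0^2\partial_{x_0}$ (linear over functions of the curve).

**Why $\theta_0$ fails.** From $x_0=-2yX$ and $\theta_0(x_0)=x_0^2$ we get $\theta_0(X)=-2yX^2$. So on the second chart $\theta_0(\sum q_nX^n)=-2y\sum nq_nX^{n+1}\in yA_2^0$: the field vanishes along the whole curve $y=0$, not only at the singular point. Let $m_0$ be the maximal ideal of $R^0$. For $\xi\in D_k(R^0)^{**}$ some $m_0^j\xi$ lies in the image of $D_k(R^0)$, so $(ux_0^3)^j\,\theta_0^{**}(\xi)\in yA_2^0$. Here $ux_0^3=-8(y^3u)X^3$ with $y^3u\in\mathcal O(V)^\times$. As $A_2^0/(y)=k[[X]]$ is a domain in which $ux_0^3$ is nonzero, $\theta_0^{**}(\xi)\in yA_2^0$. But $ux_0^3\in m_0$ is not in $yA_2^0$. So the image is not $m_0$.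

**The repair.** On a chart with coordinates $s,X$, the field $\partial_s-2s\,\partial_X$ vanishes nowhere, and it kills $X+s^2$. Declaring $X+s^2=y^2$, with $y$ constant along the field, gives exactly $s=\sqrt{y^2-X}=\sigma(y)$: this is the shear. The field is transverse to the curve $X=0$ except for a simple tangency at $p$. We use it multiplied by $X^2w^{-1}$. On the first chart a field along which $\mathcal O(C^\circ)$ is constant has the form $P^{-1}\partial_x$, and the two descriptions agree on the overlap when $P\,x_X=Q$, with $Q$ the corresponding function on the second chart. The coefficient $\rho$ of $1/x$ in $P$ must be regular on $C^\circ$. With $w=1$ it would be $-\frac1{4y^3}=-\frac14(u-u^{-3r})$, which has poles at $u=0$; the factor $w$ removes them. Equation (4) is the equation $P\,x_X=Q$ integrated in $X$, and $-\psi$ is the constant of integration. Its two terms have separate jobs: $y^{-5}$ is used in Section 9 and $y^3$ in Section 10.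

**Lemma 5.** Put
$$P=\frac1{x^2}+\frac\rho x,\qquad Q=-\frac{w}{2sX^2}.$$
Then $P\,x_X=Q$, and $\theta=Q^{-1}\partial_X=-2sX^2w^{-1}\partial_X$ is an $\mathcal O(W)$-linear derivation of $B$ that preserves $A_1$, $A_2$ and $R$. Moreover
$$\theta(x)=\frac{x^2}{1+\rho x},\qquad \theta(s)=X^2w^{-1},\qquad \theta(X)=-2s\,\theta(s). \tag{5}$$

*Proof.* From $x=-2yXe^\ell$ we have $\ell_X=\frac{x_X}x-\frac1X$. Applying $\partial_X$ to (4) gives $\frac{x_X}{x^2}+\frac1{2yX^2}+\rho\big(\frac{x_X}x-\frac1X\big)=\sum nT_nX^{n-1}$. With (3) this reads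
$$P\,x_X=-\frac1{2yX^2}+\frac\rho X+\sum_{n\ge1}nT_nX^{n-1}=Q. \tag{6}$$
*On $A_1$:* $\theta$ is continuous and $\mathcal O(C^\circ)$-linear, and $\theta(x)=x_X/Q=1/P=x^2/(1+\rho x)\in A_1$.

*On $A_2$:* $w\in A_2^\times$ because $w_1\in\mathcal O(V)$, and $s\in A_2$. So $\theta(X)=-2sX^2w^{-1}\in A_2$. For $\varphi\in\mathcal O(V)$,
$$\theta(\sigma\varphi)=2sX^2w^{-1}\sigma(\partial_Y\varphi)=X^2w^{-1}\sigma(2y\,\partial_Y\varphi)=X^2w^{-1}\sigma(\varphi')\in A_2 .$$
Taking $\varphi=y$ gives $\theta(s)=X^2w^{-1}$. $\square$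

## 7. $R$ is a complete normal local domain of dimension two

**Lemma 6 (leading terms).** Let $0\ne f\in A_1[1/x]\cap A_2[1/X]$ have leading terms $F_nx^n$ and $\sigma(q_n)X^n$. Then $q_n=(-2y)^nF_n$ and $F_n\in H^0(C,\mathcal O(np))$. Consequently
$$A_1[1/x]\cap A_2[1/X]=R,\qquad F^n/F^{n+1}\hookrightarrow H^0(C,\mathcal O(np)),\qquad R=k+F^1. \tag{7}$$

*Proof.* Both expansions start at the same power, the $X$-order of $f$; compare the coefficients of $X^n$. As $q_n$ is regular at $p$, $F_n\in\mathcal O(C^\circ)$ has pole order at most $n$ there. A nonzero such function exists only for $n\ge0$, so $f\in B$, hence $f\in A_1\cap A_2$. For $n=0$ it is a constant. $\square$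

**Lemma 7 (surjectivity).** For $n\ge6r-1$,
$$X^nB=x^nA_1+X^nA_2, \tag{8}$$
and for $n\ge6r-2$, $F^n/F^{n+1}=H^0(C,\mathcal O(np))$.

*Proof.* For a line bundle $L$ on $C$, $H^1(C,L)=L(W)/(L(C^\circ)+L(V))$. For $j\ge2g-1=6r-1$, $H^1(C,\mathcal O(jp))=0$, so $\mathcal O(W)=\mathcal O(C^\circ)+y^{-j}\mathcal O(V)$. Multiplying by the unit $y^j$ gives $\mathcal O(W)=y^j\mathcal O(C^\circ)+\mathcal O(V)$. The $X^j$-coefficients of $Fx^j$ and $\sigma(q)X^j$ are $(-2y)^jF$ and $q$. So any element of $X^jB$ agrees modulo $X^{j+1}$ with some $Fx^j+\sigma(q)X^j$, and successive approximation from $j=n$ on gives (8).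

Let $n\ge6r-2$ and $F\in H^0(C,\mathcal O(np))$. Put $q=(-2y)^nF\in\mathcal O(V)$. Then $Fx^n-\sigma(q)X^n\in X^{n+1}B$ equals $a_1+a_2$ with $a_1\in x^{n+1}A_1$ and $a_2\in X^{n+1}A_2$ by (8). So
$$Fx^n-a_1=\sigma(q)X^n+a_2\in F^n$$
has leading term $Fx^n$. Call this element a *lift* of $FT^n$. $\square$

**Proposition 8.** $R$ is a complete normal local domain of dimension $2$, a quotient of a power series ring over $k$, with residue field $k$ and maximal ideal $m=F^1$. Also $\bigcap F^n=0$.

*Proof.* **Completeness for $(F^n)$.** $A_1$ and $A_2$ are closed in $B$ (an $X$-adically Cauchy sequence in $A_1$ is $x$-adically Cauchy, since $A_1\cap X^nB=x^nA_1$; likewise for $A_2$). So $R$ is complete and separated for $(F^n)$.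

**A finite model for the associated graded ring.** By Lemma 6, $\mathrm{gr}_FR$ is a graded subring of $S$ from (2). Let $P_0=k[T^{6r},u^{2r}T^{6r}]$, a polynomial ring. $S$ is finite over $P_0$, because $T$ is integral over it, $(uT^3)^{2r}=u^{2r}T^{6r}$, and $(vT^\mu)^3=(uT^3)^\mu-T^{3\mu}$. By Lemma 7, $P_0\subseteq\mathrm{gr}_FR$. So $\mathrm{gr}_FR$ is a $P_0$-submodule of a finite $P_0$-module, hence generated over $P_0$ by the leading forms $\bar e_i$ of finitely many $e_1,\dots,e_M\in R$.

**$R$ is finite over $k[[a,b]]$.** Lift $T^{6r}$ and $u^{2r}T^{6r}$ to $a,b\in F^{6r}$; by completeness there is a map $k[[a,b]]\to R$. Given $f\in F^n$, its class in $F^n/F^{n+1}$ is $\sum c_i\bar e_i$ with $c_i\in P_0$ homogeneous of degree $n-\deg\bar e_i$. Then $f-\sum c_i(a,b)\,e_i\in F^{n+1}$. Iterating, the coefficients converge and $f\in\sum k[[a,b]]\,e_i$. The map $k[[a,b]]\to R$ is injective: if $g\ne0$ has lowest form $g_d$, then $g(a,b)$ has leading form $g_d(T^{6r},u^{2r}T^{6r})\ne0$. So $R$ is Noetherian of dimension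 $2$, and a domain since $R\subset B$.

**Local and complete.** $R=k+F^1$ and $1+F^1\subset R^\times$ by the geometric series. So $R$ is local with maximal ideal $F^1$ and residue field $k$. It is finite over $k[[a,b]]$, hence $(a,b)$-adically complete; as $R/(a,b)R$ is Artinian local, it is $m$-adically complete. A complete Noetherian local ring containing its residue field $k$ is a quotient of a power series ring over $k$.

**Normal.** $A_1,A_2$ are power series rings over regular domains, hence regular and normal. If $f/h\in\operatorname{Frac}R$ is integral over $R$, it is integral over $A_1$ and over $A_2$, so $f=ha_1=ha_2$ with $a_i\in A_i$. In the domain $B$ this gives $a_1=a_2\in A_1\cap A_2=R$. $\square$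

## 8. Zariski differentials as compatible pairs of forms

To compute $\theta^{**}(D^{**})$ we need $D^{**}$ in terms of the charts. Let $\Omega_B=B\,dy\oplus B\,dX$ with the evident $d:B\to\Omega_B$, and
$$\Omega_1=A_1\,dx\oplus A_1\tfrac{du}{v^2},\qquad \Omega_2=A_2\,ds\oplus A_2\,dX .$$

**These are lattices in $\Omega_B$.** Since $s^2=y^2-X$, $ds=\frac{2y\,dy-dX}{2s}$. Also $d\sigma(\varphi)=\sigma(\varphi')\,ds$: the $dX$-coefficient is $\partial_X\sigma(\varphi)=-\sigma(\varphi')/(2s)$, and the $dy$-coefficient is $2y\,\partial_Y\sigma(\varphi)=y\,\sigma(\varphi')/s$. Further $\frac{du}{v^2}=\kappa\,dy$ with $\kappa\in\mathcal O(W)^\times$, and $x_X$ and $y/s$ are units of $B$. So $\Omega_i\subset\Omega_B$ and $\Omega_i\otimes_{A_i}B=\Omega_B$.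

**They contain the differentials.** We have $dA_i\subset\Omega_i$:
$$d\Big(\sum F_nx^n\Big)=\sum nF_nx^{n-1}dx+\sum(\partial F_n)x^n\tfrac{du}{v^2},\qquad d\Big(\sum\sigma(q_n)X^n\Big)=\sum\sigma(q_n')X^nds+\sum n\sigma(q_n)X^{n-1}dX,$$
where $\partial=v^2\frac{d}{du}$ preserves $\mathcal O(C^\circ)$ because $\partial u=v^2$ and $\partial v=\frac\mu3u^{\mu-1}$.

**Maps from $D$.** Let $R=k[[z]]/I$ with $z_i\mapsto m=F^1$, that is, into $xA_1$ and $XA_2$. Since $d(x^nA_1)\subseteq x^{n-1}\Omega_1$ and $d(X^nA_2)\subseteq X^{n-1}\Omega_2$, the chain rule $d(g(z))=\sum g_{z_i}dz_i$ holds in $\Omega_1$ and $\Omega_2$ for all power series $g$. So $dz_i\mapsto dz_i$ defines maps $D\to\Omega_1$ and $D\to\Omega_2$ compatible with $d$.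

**Lemma 9.** $mA_1[1/x]=A_1[1/x]$, $mA_2[1/X]=A_2[1/X]$, and the maps above induce isomorphisms
$$D\otimes_RA_1[1/x]\cong\Omega_1[1/x],\quad D\otimes_RA_2[1/X]\cong\Omega_2[1/X],\quad D\otimes_RB[1/X]\cong\Omega_B[1/X].$$

*Proof.* **First chart.** We find enough quotients of elements of $m$. Let $n=6r$, and lift $T^n,T^{n+1},uT^n,vT^n$ (possible as $\mu\le6r$) to $a_n,a',b',c'\in m$. Then $a_n\in x^n(1+xA_1)$ is a unit of $A_1[1/x]$. Put $x'=a'/a_n\in x(1+xA_1)$, $u'=b'/a_n\in u+xA_1$, $v'=c'/a_n\in v+xA_1$. By the quotient rule $dx',du',dv'$ lie in the image of $D\otimes A_1[1/x]$. We have $dx'\equiv dx$ mod $x\Omega_1$, and $du'\equiv du$, $dv'\equiv dv$ mod $A_1dx+x\Omega_1$. Since $du=v^2\frac{du}{v^2}$, $dv=\frac\mu3u^{\mu-1}\frac{du}{v^2}$, and $u,v$ have no common zero, $du,dv$ generate $\Omega_{C^\circ}$. So $dx',du',dv'$ generate $\Omega_1/x\Omega_1$. As $x$ lies in the Jacobson radical of $A_1$, they generate $\Omega_1$ by Nakayama.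

**Second chart.** Let $n=9r+1$. Lift $u^{2r}vT^n$, $u^{3r}T^n$, $u^{3r}T^{n-1}$ to $e,e',e''\in m$; the pole orders are $n,n-1,n-1$. The leading coefficients on $V$ are
$$(-2y)^nu^{2r}v,\qquad(-2y)^nu^{3r},\qquad(-2y)^{n-1}u^{3r}.$$
The first and third have order $0$ at $p$ and no zeros on $W$, so they are units of $\mathcal O(V)$, and $e,e''$ are units of $A_2[1/X]$. Since $u^{3r}/(u^{2r}v)=y$, we get $s'=e'/e\in s+XA_2$. Since $-2y\,u^{2r}v/u^{3r}=-2$, we get $X'=e/e''\in-2X+X^2A_2$. So $dX'\equiv-2\,dX$ mod $X\Omega_2$ and $ds'\equiv ds$ mod $A_2dX+X\Omega_2$; as before, $dX',ds'$ generate $\Omega_2$.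

**Isomorphisms.** Thus the first two maps are surjective. Since $m$ generates the unit ideal, the spectra of $A_1[1/x]$ and $A_2[1/X]$ map into $U$, so by Lemma 1 the sources are projective of rank $2$. The targets are free of rank $2$ over domains. The kernels are then projective of rank $0$, so zero. The third isomorphism follows by base change from the first. $\square$

Consequently each $\delta\in D^*=\operatorname{Der}_k(R)$ extends to compatible linear maps, still written $\delta$, from $\Omega_1[1/x]$, $\Omega_2[1/X]$, $\Omega_B[1/X]$ to $A_1[1/x]$, $A_2[1/X]$, $B[1/X]$. Composed with $d$, these extend $\delta$ to derivations of the three rings. Let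
$$\mathcal D=\{(\gamma_1,\gamma_2)\in\Omega_1[1/x]\times\Omega_2[1/X]:\ \gamma_1=\gamma_2\text{ in }\Omega_B[1/X]\}.$$

**Lemma 10.** $D^{**}\cong\mathcal D$, and $\theta^{**}$ corresponds to $(\gamma_1,\gamma_2)\mapsto i_\theta\gamma_1=i_\theta\gamma_2$, where $i_\theta:\Omega_B[1/X]\to B[1/X]$ is the linear map with $i_\theta(df)=\theta(f)$.

*Proof.* **Two maps.** For $\gamma\in\mathcal D$ and $\delta\in D^*$ we have $\delta(\gamma_1)=\delta(\gamma_2)\in A_1[1/x]\cap A_2[1/X]=R$ by (7). This defines $\mathrm{ev}:\mathcal D\to\operatorname{Hom}(D^*,R)=D^{**}$. Since $D\to D^{**}$ is an isomorphism on $U$, $D^{**}\otimes_RA_1[1/x]=\Omega_1[1/x]$ and $D^{**}\otimes_RA_2[1/X]=\Omega_2[1/X]$, compatibly over $B[1/X]$. This gives $\mathrm{can}:D^{**}\to\mathcal D$.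

**$\mathrm{ev}\circ\mathrm{can}=\mathrm{id}$.** For fixed $\delta$, the $R$-linear maps $\xi\mapsto\delta(\mathrm{can}\,\xi)$ and $\xi\mapsto\xi(\delta)$ from $D^{**}$ to $B[1/X]$ agree on the image of $D$. Its cokernel is $m$-power torsion and $B[1/X]$ is $R$-torsion-free, so they agree.

**$\mathrm{ev}$ is injective.** As $D|_U$ is locally free, $D^*\otimes_RA_1[1/x]=\operatorname{Hom}(\Omega_1[1/x],A_1[1/x])$. So if $\delta(\gamma_1)=0$ for all $\delta\in D^*$, then $\gamma_1=0$, and hence $\gamma_2=0$ because $\Omega_2[1/X]\subset\Omega_B[1/X]$. Thus $\mathrm{ev}$ is bijective with inverse $\mathrm{can}$.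

**The map $\theta^{**}$.** It is $\xi\mapsto\xi(\theta)$, so on $\mathcal D$ it is $\gamma\mapsto\theta(\gamma_1)$. The extension of $\theta$ to $\Omega_B[1/X]=D\otimes_RB[1/X]$ is the linear map with $df\mapsto\theta(f)$ for $f\in R$, and $i_\theta$ has this property. $\square$

## 9. The gaps $5$ and $8$ force $m=F^4$

In Section 10 we must absorb a form with a pole of order $2$ in $X$ and be left with order at least $2$. This works for every $f\in m$ if $m=F^4$. The pole $y^{-5}$ in $\psi$ was put there for this purpose.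

**Proposition 11.** $m=F^1=F^4$.

*Proof.* **$F^3=F^4$.** Let $f\in F^3$, $f=F_3x^3+F_4x^4+\cdots=\sigma(q_3)X^3+\sigma(q_4)X^4+\cdots$. Since $x=-2yX(1+2y\psi X+\cdots)$ and $\sigma(q_3)=q_3-\frac{q_3'}{2y}X+\cdots$, comparing coefficients of $X^3$ and $X^4$ gives
$$q_3=-8y^3F_3,\qquad q_4-\frac{q_3'}{2y}=-48y^4\psi F_3+16y^4F_4 .$$
By Lemma 6, $F_3\in H^0(C,\mathcal O(3p))$, so $F_3=c_1+c_2u$ with $c_i\in k$. By (1), $u=y^{-3}+u^{-3r}$ with $u^{-3r}=O(y^{9r})$. So $q_3=-8c_1y^3-8c_2+O(y^{9r+3})$, and $\frac{q_3'}{2y}$ is regular at $p$. As $q_4$ is regular at $p$ too,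
$$F_4-3\psi F_3\in y^{-4}\mathcal O_{C,p},\qquad\psi F_3=(y^{-5}+y^3)(c_1+c_2u).$$
If $c_2\ne0$, then $\psi F_3$, hence $F_4\in\mathcal O(C^\circ)$, has pole order exactly $8$ at $p$. If $c_2=0\ne c_1$, then $F_4$ has pole order exactly $5$. Both are impossible, as $5,8\notin H$. So $F_3=0$.

**$F^1=F^4$.** By (5), if $f\in F^n$ has leading term $F_nx^n$, then $\theta f\in F^{n+1}$ has $x^{n+1}$-coefficient $nF_n$. If $f\in F^1\setminus F^2$, then $\theta^2f\in F^3\setminus F^4$; if $f\in F^2\setminus F^3$, then $\theta f\in F^3\setminus F^4$. Both contradict $F^3=F^4$. $\square$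

## 10. Contraction with $\theta$ has image exactly $m$

**Proposition 12.** $\theta^{**}(D^{**})=m$.

*Proof.* **Local solutions.** On each chart we first write down a form with contraction $1$. Put
$$\alpha_1=P\,dx\in\Omega_1[1/x],\qquad\alpha_2=wX^{-2}ds\in\Omega_2[1/X].$$
By (5), $i_\theta\alpha_1=i_\theta\alpha_2=1$. In the basis $dX,dy$, using (6) and $ds=\frac{2y\,dy-dX}{2s}$,
$$\alpha_1=Q\,dX+Px_y\,dy,\quad\alpha_2=Q(dX-2y\,dy),\quad\alpha_1-\alpha_2=G\,dy,\quad G=Px_y+2yQ\in X^{-2}B .$$
The membership holds because $P,Q\in X^{-2}B$ and $x_y\in XB$.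

**Kernels of $i_\theta$.** On $\Omega_1[1/x]$ the kernel is $A_1[1/x]\frac{du}{v^2}$, since $i_\theta\frac{du}{v^2}=0\ne i_\theta dx$. On $\Omega_2[1/X]$, $\theta(X)=-2s\,\theta(s)$, so the kernel is $A_2[1/X](dX+2s\,ds)=A_2[1/X]\,2y\,dy$. Note that $2y\,dy=dX+2s\,ds\in\Omega_2$.

**The image contains $m$.** Let $f\in m=F^4$. The pair $(f\alpha_1,f\alpha_2)$ has contraction $f$ and mismatch $fG\,dy$ with $fG\in X^2B$. I claim
$$X^2B\,dy\subseteq A_1\tfrac{du}{v^2}+A_2\,2y\,dy .$$
The $X^j$-coefficients of $Fx^j\frac{du}{v^2}$ and $\sigma(q)X^j\,2y\,dy$ are $(-2y)^jF\frac{du}{v^2}$ and $2qy\,dy$. By successive approximation it suffices that $\Omega(W)=y^j\Omega(C^\circ)+y\,\Omega(V)$ for each $j\ge2$. Dividing by $y^j$, this says $H^1(C,\Omega_C((j-1)p))=0$, which holds for $j\ge2$ because the dual space $H^0(C,\mathcal O(-(j-1)p))$ is $0$. So $fG\,dy=\beta_1+\beta_2$ with $\beta_1\in A_1\frac{du}{v^2}$ and $\beta_2\in A_2\,2y\,dy$. Then $(f\alpha_1-\beta_1,\,f\alpha_2+\beta_2)\in\mathcal D$ is mapped to $f$.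

**A residue functional.** To show that $1$ is not in the image, we find a number that would vanish if it were. With $\Omega^2_\bullet=\bigwedge^2\Omega_\bullet$, for $\eta=h\,dy\wedge dX\in\Omega_B^2[1/X]$ let $h_{-1}\in\mathcal O(W)\subset k((y))$ be the coefficient of $X^{-1}$ in $h$, and put $\Lambda(\eta)=\operatorname{Res}_p(h_{-1}\,dy)$.

*$\Lambda=0$ on $\Omega_1^2[1/x]$.* Let $\eta=\sum h_nx^n\,\frac{du}{v^2}\wedge dx=\sum h_n\kappa\,x^nx_X\,dy\wedge dX$ with $h_n\in\mathcal O(C^\circ)$. For $n\ne-1$, $x^nx_X$ is an $X$-derivative, so its $X^{-1}$-coefficient is $0$. For $n=-1$ it is $1$, as $\frac{x_X}x=\frac1X+\ell_X$. So $\Lambda(\eta)=\operatorname{Res}_p\big(h_{-1}\frac{du}{v^2}\big)$, where now $h_{-1}$ is the coefficient of $x^{-1}$. The form is regular on $C^\circ$, so this is $0$ by the residue theorem on $C$.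

*$\Lambda=0$ on $\Omega_2^2[1/X]$.* Let $\eta=\sum\sigma(h_n)X^n\,ds\wedge dX$ with $h_n\in\mathcal O(V)$. Since $ds\wedge dX=\frac ys\,dy\wedge dX$, $\eta=\sum_n\sigma(h_n/y)\,y\,X^n\,dy\wedge dX$. The $X^{-1}$-coefficient times $dy$ is the finite sum
$$\sum_{j\ge0}\frac{(-1)^j}{j!}\,y\,\partial_Y^j\Big(\frac{h_{-1-j}}y\Big)dy .$$
Terms with $j\ge1$ are exact, because $y\,\partial_Y(\varphi)\,dy=\frac12d\varphi$, and exact forms have no residue. The term $j=0$ is $h_{-1}dy$, regular at $p$. So $\Lambda(\eta)=0$.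

**If $1$ were in the image, then $\Lambda(\alpha_1\wedge\alpha_2)=0$.** By the computation of the kernels there would be $\beta_1\in A_1[1/x]\frac{du}{v^2}$ and $\beta_2\in A_2[1/X]\,2y\,dy$ with $\alpha_1+\beta_1=\alpha_2+\beta_2$. As $\alpha_1-\alpha_2,\beta_1,\beta_2$ are multiples of $dy$, we have $\beta_1\wedge\alpha_2=\beta_1\wedge\alpha_1$, and
$$\alpha_1\wedge\alpha_2=(\alpha_1-\alpha_2)\wedge\alpha_2=\beta_2\wedge\alpha_2-\beta_1\wedge\alpha_1\in\Omega^2_2[1/X]+\Omega^2_1[1/x],$$
which is killed by $\Lambda$.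

**Computing $\Lambda(\alpha_1\wedge\alpha_2)$.** We have $\alpha_1\wedge\alpha_2=G\,dy\wedge\alpha_2=GQ\,dy\wedge dX$. Applying $\partial_y$ to (4), with $\ell_y=\frac{x_y}x-\frac1y$, gives
$$Px_y=-\frac1{2y^2X}+\frac\rho y-\rho'\ell-\psi'+\sum T_n'X^n=-\frac1{2y^2}X^{-1}+\Big(\frac\rho y-\psi'\Big)+(T_1'-2y\psi\rho')X+O(X^2),$$
where $\ell=2y\psi X+O(X^2)$ was used. With (6),
$$Q=-\frac1{2y}X^{-2}+\rho X^{-1}+T_1+2T_2X+\cdots,$$
$$G=-X^{-2}+\Big(2y\rho-\frac1{2y^2}\Big)X^{-1}+\Big(\frac\rho y-\psi'+2yT_1\Big)+(T_1'-2y\psi\rho'+4yT_2)X+\cdots.$$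
The $X^{-1}$-coefficient of $QG$ is
$$-\frac1{2y}(T_1'-2y\psi\rho'+4yT_2)+\rho\Big(\frac\rho y-\psi'+2yT_1\Big)+T_1\Big(2y\rho-\frac1{2y^2}\Big)-2T_2,$$
that is,
$$\rho'\psi-\rho\psi'+\frac{\rho^2}y-\frac{T_1'}{2y}-\frac{T_1}{2y^2}-4T_2+4y\rho T_1. \tag{9}$$

*The last five terms of (9) have residue $0$.* By (1), $\rho=-\frac14y^{-3}+O(y^{9r})$. Next, $\frac ws=\sigma\big(\frac1y\big)+\sigma\big(\frac{w_1}y\big)X$ with $\frac{w_1}y=\frac12u^{-3r}=O(y^{9r})$. The operator $\partial_Y$ sends $y^i$ to $\frac i2y^{i-2}$ and lowers orders by at most $2$. By (3), $T_1$ and $2T_2$ are $-\frac12$ times the coefficients of $X^2$ and $X^3$ in $\frac ws$, so $T_1\in k\,y^{-5}+O(y^{9r-2})$ and $T_2\in k\,y^{-7}+O(y^{9r-4})$. Hence each of the last five terms lies in $k\,y^{-7}+O(y^{9r-4})$, and has no $y^{-1}$ term as $9r\ge18$.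

*The first two terms.* Here
$$\rho'\psi-\rho\psi'=\tfrac34y^{-4}(y^{-5}+y^3)+\tfrac14y^{-3}(-5y^{-6}+3y^2)+O(y^{9r-6})=-\tfrac12y^{-9}+\tfrac32y^{-1}+O(y^{9r-6}).$$
So $\Lambda(\alpha_1\wedge\alpha_2)=\frac32\ne0$. The whole residue comes from the term $y^3$ of $\psi$. Hence $1$ is not in the image. The image is an ideal that contains $m$ but not $1$, so it equals $m$. $\square$

## 11. Every derivation of $R$ raises the filtration

**Proposition 13.** $\delta(F^n)\subseteq F^{n+1}$ for every $\delta\in\operatorname{Der}_k(R)$ and all $n\ge1$.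

*Proof.* Let $\delta\ne0$, extended as in Section 8. **Logarithmic forms.** To measure by how much $\delta$ raises orders, use
$$\Omega_1^{\log}=A_1\tfrac{dx}x\oplus A_1\tfrac{du}{v^2},\quad\Omega_2^{\log}=A_2\tfrac{dX}X\oplus A_2\,ds,\quad\Omega_B^{\log}=B\tfrac{dX}X\oplus B\,dy .$$
We have $\frac{dx}x=\frac{dX}X+\frac{dy}y+d\ell$ with $d\ell\in X\Omega_B^{\log}$ (as $\ell\in XB$), and $ds\equiv dy$ mod $X\Omega_B^{\log}$ (as $s-y\in XB$). With $\frac{du}{v^2}=\kappa\,dy$, both pairs of generators are bases of $\Omega_B^{\log}$ modulo $X$, so $\Omega_i^{\log}\otimes B=\Omega_B^{\log}$.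

**The order $\nu$ and the leading data.** Let $\nu\in\mathbb Z$ be maximal with $\delta(\Omega_1^{\log})\subseteq x^\nu A_1$. It exists because $\delta\ne0$. Then $\delta(\Omega_B^{\log})\subseteq X^\nu B$, so $\delta(\Omega_2^{\log})\subseteq A_2[1/X]\cap X^\nu B=X^\nu A_2$. Write
$$\delta\big(\tfrac{dx}x\big)=x^\nu(g_0+\cdots),\quad\delta\big(\tfrac{du}{v^2}\big)=x^\nu(h_0+\cdots),\quad\delta\big(\tfrac{dX}X\big)=X^\nu(g_0^*+\cdots),\quad\delta(ds)=X^\nu(h_0^*+\cdots),$$
where $g_0,h_0\in\mathcal O(C^\circ)$ are not both $0$ and the leading coefficients $g_0^*,h_0^*$ lie in $\mathcal O(V)$. For example, for $x_0\partial_{x_0}$ on the cone, $\nu=0$, $g_0=1$, $h_0=0$. Comparing coefficients of $X^\nu$ in $B[1/X]$,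
$$h_0^*=(-2y)^\nu h_0/\kappa,\qquad(-2y)^\nu g_0=g_0^*+h_0^*/y .$$

**$\nu<0$ is impossible, and $\nu=0$ is very special.** Let $\tau$ be the vector field on $C^\circ$ with $\langle\tau,\frac{du}{v^2}\rangle=h_0$. The first equation says $\langle\tau,dy\rangle=(-2y)^{-\nu}h_0^*$ on $W$. So $\tau\in H^0(C,\Theta_C(\nu p))$, a line bundle of degree $2-2g+\nu$, where $\Theta_C$ is the tangent bundle. Since $g\ge2$, $h_0=0$ if $\nu\le0$. Then $h_0^*=0$ and $g_0=(-2y)^{-\nu}g_0^*\in H^0(C,\mathcal O(\nu p))$. If $\nu<0$, this gives $g_0=0$, which is impossible. If $\nu=0$, then $g_0=g_0^*=c_0\in k^\times$.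

**Effect on functions.** For $f=\sum F_nx^n\in A_1$,
$$\delta f=\Big(\sum nF_nx^n\Big)\delta\big(\tfrac{dx}x\big)+\Big(\sum(\partial F_n)x^n\Big)\delta\big(\tfrac{du}{v^2}\big),$$
and there is the analogous formula on $B$ with $\frac{dX}X,dy$. Also $dA_2\subset\Omega_2\subset\Omega_2^{\log}$. If $\nu\ge1$, then $\delta(F^n)\subseteq R\cap x^{n+1}A_1=F^{n+1}$ for all $n$, as claimed. If $\nu=0$, scale $\delta$ so that $c_0=1$. Then $\delta(\frac{dx}x)\in1+xA_1$, $\delta(\frac{du}{v^2})\in xA_1$, $\delta(\frac{dX}X)\in1+XB$, $\delta(dy)\in XB$. So $\delta$ preserves $A_1,A_2,B$, and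
$$(\delta-n)(x^nA_1)\subseteq x^{n+1}A_1,\qquad(\delta-n)(X^nB)\subseteq X^{n+1}B\qquad(n\ge0).$$

**$\nu=0$ does not occur.** Such a $\delta$ acts as an Euler derivation up to higher order. We use it to project onto eigenvalue $3$ and so lift $x^3$ to $R$. Let $N\ge6r-1$ and
$$\mathbf e=\prod_{n=4}^{N-1}\frac{\delta-n}{3-n}$$
(the factors commute). We have $x^3\in A_1$, $-8s^3X^3\in A_2$, and $x^3-(-8s^3X^3)\in X^4B$, since both have leading coefficient $-8y^3$. Applying the factors in the order $n=4,5,\dots,N-1$ moves $X^4B$ into $X^NB$. So by (8)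
$$\mathbf e(x^3)-\mathbf e(-8s^3X^3)=a_1+a_2,\qquad a_1\in x^NA_1,\ a_2\in X^NA_2 .$$
Then $f:=\mathbf e(x^3)-a_1=\mathbf e(-8s^3X^3)+a_2\in A_1\cap A_2=R$. Each factor of $\mathbf e$ acts as $1$ on $x^3A_1/x^4A_1$, so $\mathbf e(x^3)\equiv x^3$ mod $x^4A_1$, and as $N\ge4$ we get $f\in F^3\setminus F^4$. This contradicts Proposition 11. $\square$

**Proof of Theorem A.** **Not graded.** Suppose $R$ is the completion of a positively graded $S'=\bigoplus_iS'_i$ with $S'_0=k$. The Euler derivation preserves the powers of the irrelevant ideal, so it extends to a derivation $\varepsilon$ of $R$. The $j$-th power of the irrelevant ideal lies in degrees at least $j$, so homogeneous elements stay nonzero in $R$. Since $\dim R=2$, there is $0\ne f\in m$ homogeneous of some degree $d>0$, with $\varepsilon f=d\,f$. Let $f\in F^n\setminus F^{n+1}$; here $n\ge1$. As $d\ne0$ in $k$, $\varepsilon f\notin F^{n+1}$. This contradicts Proposition 13. So $R$ is not graded.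

**Nonregular.** A complete regular local ring of dimension $2$ that contains its residue field $k$ is $k[[z_1,z_2]]$, which is graded. So $R$ is nonregular.

**Conclusion.** By Proposition 8, $R$ is a complete two-dimensional normal local analytic $k$-algebra with residue field $k$, $m=F^1$ and $\bigcap F^n=0$. It is nonregular and not graded. By Proposition 12 and Lemma 3, $A\cong D_k(R)^{**}$. The statement on derivations is Proposition 13. $\square$

Since $r\ge2$ and $k$ were arbitrary, "only if" in the conjecture fails over every algebraically closed field of characteristic $0$.
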